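
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{corollaryA}{Corollary}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{theorem}[lemma]{Theorem}
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\numberwithin{equation}{section}

\title{Submetries and $\mathbb K$-circles on compact Ptolemy spaces\\ with two-transitive M\"obius group}


\begin{abstract}
Let $X$ be a compact Ptolemy space that contains a Ptolemy circle and whose group of M\"obius automorphisms is transitive on ordered pairs of distinct points. We show that every punctured space $X_\omega=X\setminus\omega$ carries a canonical submetry onto a Euclidean space, that the completed fibers of these submetries are spheres, and that through any two points of $X$ there passes exactly one completed fiber. This confirms a conjecture on compact Ptolemy spaces satisfying four axioms (existence, uniqueness, self-duality and extension for Ptolemy circles);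 only the existence and extension axioms are needed. We also show that the spaces in question are exactly the boundaries at infinity of the rank one symmetric spaces of noncompact type, and that the self-duality axiom singles out the spheres $\mathbb R^k\cup\{\infty\}$ among them.
\end{abstract}

\section{Introduction}

\subsection{Ptolemy spaces and their circles}

All metrics here may take the value $\infty$, but only at one point: a metric $d$ on $X$ has \emph{infinitely remote point} $\omega$ if $d(x,\omega)=\infty$ for all $x\ne\omega$, and all other distances are finite. The \emph{cross-ratio} of four distinct points is the triple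
\[
\bigl(d(x,y)d(z,u): d(x,z)d(y,u): d(x,u)d(y,z)\bigr)
\]
up to a common factor; infinite factors cancel, so that for $u=\omega$ the triple is $(d(x,y):d(x,z):d(y,z))$. Two metrics are \emph{M\"obius equivalent} if they have the same cross-ratios. A \emph{M\"obius structure} on $X$ is a class $\mathcal M$ of pairwise M\"obius equivalent metrics; only the cross-ratios matter below, so we let $\mathcal M$ contain all metrics with the given cross-ratios. The set $X$ carries the topology induced by $\mathcal M$; all metrics in $\mathcal M$ induce the same one, where for a metric with infinitely remote point $\omega$ the neighborhoods of $\omega$ are the complements of bounded subsets of $X\setminus\omega$. Compactness, homeomorphisms and the topological dimension $\dim X$ refer to this topology. A \emph{M\"obius map} is a bijection preserving cross-ratios, and $G$ denotes the group of M\"obius automorphisms of $X$.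

The space $X$ is a \emph{Ptolemy space} if every $d\in\mathcal M$ satisfies
\[
d(x,y)d(z,u)\le d(x,z)d(y,u)+d(x,u)d(y,z)\qquad(x,y,z,u\in X).
\]
For distinct points this is a condition on cross-ratios, so it suffices to require it for one $d\in\mathcal M$; if two of the points coincide, it is trivial. What the inequality measures is seen by inverting the metric at a point $q$ that is not infinitely remote: put
\begin{equation}\label{eq:inversion}
d_q(x,y)=\frac{d(x,y)}{d(x,q)\,d(y,q)}\quad(x,y\ne q),
\end{equation}
where $d_q(x,\omega)=1/d(x,q)$ if $d$ has infinitely remote point $\omega\neq q$, and let $q$ be the infinitely remote point of $d_q$. Then $d_q$ has the same cross-ratios as $d$, because each point occurs once in each product. The triangle inequality for $d_q$, multiplied by $d(x,q)d(y,q)d(z,q)$, is the Ptolemy inequality for $x,y,z,q$ (or the triangle inequality for $d$, if one of $x,y,z$ is $\omega$). So in a Ptolemy space every point can be made infinitely remote.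

For $\omega\in X$ we write $X_\omega$ for the set $X\setminus\omega$ with a metric in $\mathcal M$ whose infinitely remote point is $\omega$. This metric is unique up to a factor: the cross-ratios of the quadruples $(x,y,z,\omega)$ determine the ratios $d(x,y):d(x,z):d(y,z)$. Consequently each $g\in G$ is a \emph{homothety} $X_\omega\to X_{g\omega}$, that is, a bijection multiplying all distances by a positive constant, and in particular a homeomorphism of $X$.

Four distinct points satisfy the \emph{Ptolemy equality} if, for a suitable labeling, equality holds in the Ptolemy inequality. A \emph{Ptolemy circle}, or \emph{$\mathbb R$-circle}, is a subset $\sigma\subset X$ homeomorphic to $S^1$ such that $d(x,z)d(y,u)=d(x,y)d(z,u)+d(x,u)d(y,z)$ for any four distinct points $x,y,z,u$ in this cyclic order on $\sigma$. The prototype is $\mathbb R\cup\{\infty\}$. In fact, \emph{if $\omega\in\sigma$, then $\sigma\setminus\omega\subset X_\omega$ is isometric to $\mathbb R$}: taking $u=\omega$ we get $d(x,z)=d(x,y)+d(y,z)$ whenever $y$ lies between $x$ and $z$ on the arc $\sigma\setminus\omega$, so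 this arc is isometric to an interval; the interval is unbounded in both directions, since points of the arc close to $\omega$ leave every bounded set. Thus an $\mathbb R$-circle is a set that is a geodesic line as seen from each of its points.

Consider the following axioms.
\begin{itemize}
\item[(1)] \emph{Existence.} Through every two points of $X$ there is an $\mathbb R$-circle.
\item[(2)] \emph{Uniqueness.} If a quadruple $Q\subset X$ (of distinct points) satisfies the Ptolemy equality and three points of $Q$ lie on an $\mathbb R$-circle $\sigma$, then the fourth point of $Q$ also lies on $\sigma$.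
\item[(3)] \emph{Self-duality.} For an $\mathbb R$-circle $\sigma$, $x\in X\setminus\sigma$ and $\omega\in\sigma$ let $\psi(x,\omega)\in\sigma$ be the point of $\sigma$ closest to $x$ in $X_\omega$ (well defined by Axiom 2). Then $\psi(x,\psi(x,\omega))=\omega$ for all such $\sigma$, $x$ and $\omega$.
\item[(4)] \emph{Extension.} Any M\"obius map between any $\mathbb R$-circles in $X$ extends to a M\"obius automorphism of $X$.
\end{itemize}

The spaces $\mathbb R^k\cup\{\infty\}$, $k\ge1$, satisfy all four: their $\mathbb R$-circles are the lines and circles, and Axiom 3 says that if $o$ is the foot of the perpendicular from $x$ to a line $\sigma$, then after inversion at $o$ the foot is $\infty$. But the boundary at infinity of complex hyperbolic space also has many $\mathbb R$-circles (Section~\ref{sec:example}), and there one sees a second family of subsets: the vertical lines of the Heisenberg group, completed by a point. The projection of this group along the vertical lines is a submetry onto a Euclidean space, where $\pi:Y\to B$ is called a \emph{submetry} if $\pi(B_r(y))=B_r(\pi(y))$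 for all $y\in Y$, $r>0$. It is natural to ask whether the axioms alone produce such a projection.

\subsection{Results}

\begin{theoremA}
Let $X$ be a compact Ptolemy space that contains at least one $\mathbb R$-circle, and suppose that $G$ is transitive on ordered pairs of distinct points of $X$. Then there is a family of submetries $\{\pi_\omega:X_\omega\to B_\omega\}_{\omega\in X}$ with each base $B_\omega$ isometric to a Euclidean space $\mathbb R^k$, $k\le\dim X$, such that any M\"obius automorphism $\varphi:X\to X$ with $\varphi(\omega)=\omega'$ induces a homothety $\overline\varphi:B_\omega\to B_{\omega'}$ with $\pi_{\omega'}\circ\varphi=\overline\varphi\circ\pi_\omega$.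

The completed fibers $\widehat F=F\cup\omega$ of the maps $\pi_\omega$ $(\omega\in X)$, called $\mathbb K$-circles, are homeomorphic to the sphere $S^p$, $k+p=\dim X$, and the following properties hold:
\begin{itemize}
\item[$(1_{\mathbb K})$] through any two distinct points in $X$ there is a unique $\mathbb K$-circle;
\item[$(2_{\mathbb K})$] any $\mathbb K$-circle and any $\mathbb R$-circle in $X$ have at most two points in common;
\item[$(3_{\mathbb K})$] given a $\mathbb K$-circle $\widehat F=F\cup\omega$ through $\omega\in X$ and $x\in X\setminus\widehat F$, there is a unique $\mathbb R$-circle $\sigma\subset X$ through $x,\omega$ that intersects $F$;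
\item[$(4_{\mathbb K})$] given distinct $\mathbb K$-circles $\widehat F=F\cup\omega$, $\widehat F'=F'\cup\omega$ through $\omega\in X$ and two $\mathbb R$-circles through $\omega$ that intersect $F$ and $F'$, for any other $\mathbb K$-circle $\widehat F''=F''\cup\omega$, if $F''$ intersects one of the $\mathbb R$-circles, then it necessarily intersects the other.
\end{itemize}
\end{theoremA}

\begin{corollaryA}
Let $X$ be a compact Ptolemy space with at least two points that satisfies Axioms 1--4, or only Axioms 1 and 4. Then all conclusions of Theorem A hold.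
\end{corollaryA}

For Axioms 1--4 this is Conjecture 3 of \cite{Steklov}, which is thus true.

\begin{proof}[Proof of the Corollary from Theorem A]
By Axiom 1 there is an $\mathbb R$-circle. Let $(a,b)$, $(a',b')$ be pairs of distinct points. Take $\mathbb R$-circles $\sigma\ni a,b$ and $\sigma'\ni a',b'$. Both $\sigma\setminus b\subset X_b$ and $\sigma'\setminus b'\subset X_{b'}$ are isometric to $\mathbb R$, so there is an isometry $\sigma\setminus b\to\sigma'\setminus b'$ with $a\mapsto a'$. Extended by $b\mapsto b'$ it is a M\"obius map $\sigma\to\sigma'$, and by Axiom 4 it extends to an element of $G$ taking $(a,b)$ to $(a',b')$.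
\end{proof}

The second theorem says which spaces these are. For a connected center-free noncompact simple Lie group $S$ of real rank one let $X_S=S/P=\partial_\infty(S/K)$, with $K$ maximal compact and $P$ minimal parabolic; its M\"obius structure is described in Section~\ref{sec:metric}, and $p=\dim\mathfrak g_2$ is the dimension of the root space of twice the simple restricted root (possibly $p=0$).

\begin{theoremB}
Let $X$ be a compact Ptolemy space containing an $\mathbb R$-circle. The following are equivalent:
\begin{itemize}
\item[(a)] $G$ is transitive on ordered pairs of distinct points;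
\item[(b)] Axioms 1 and 4 hold;
\item[(c)] Axioms 1, 2 and 4 hold;
\item[(d)] $X$ is M\"obius equivalent to $X_S$ for some connected center-free noncompact simple Lie group $S$ of real rank one.
\end{itemize}
Every such $X_S$ is a compact Ptolemy space satisfying Axioms 1, 2, 4; it satisfies Axiom 3 if and only if $p=0$. A compact Ptolemy space with at least two points satisfies Axioms 1--4 if and only if it is M\"obius equivalent to $\mathbb R^k\cup\{\infty\}$ for some $k\ge1$.
\end{theoremB}

So under the literal Axioms 1--4 the submetries $\pi_\omega$ are bijective and $\mathbb K$-circles are pairs of points; Axiom 3 is what excludes the other spaces.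

\subsection{How the proof goes}

The hypotheses say nothing about Lie groups. The main point is that a sequence in $G$ can behave in only two ways: either it has a convergent subsequence, or a subsequence collapses $X$, away from one point $b$, to a point $a$. An element commuting with a collapsing sequence must fix $a$ and $b$. With this remark one shows that the identity component $S=G^\circ$ is a simple Lie group (two commuting noncompact factors cannot coexist) and that its real rank is one (for the same reason, applied to the centralizers of subgroups of a maximal split torus). The collapsing behavior of this torus then identifies $X$ with $S/P$ (Sections~\ref{sec:dynamics}--\ref{sec:rankone}).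

It remains to find the metric. On $S/P$ there is an explicit function that transforms under $S$ like a metric of a M\"obius structure, and \emph{any other such function has the same cross-ratios up to a power} (Section~\ref{sec:metric}). The power is determined by the $\mathbb R$-circle. This gives the metric of $X_\omega$ as an explicit left-invariant metric on a nilpotent group $N=\mathfrak g_1\oplus\mathfrak g_2$, and $\pi_\omega$ is the projection $N\to\mathfrak g_1$. Theorem~A is read off in Section~\ref{sec:submetries}, Theorem~B is proved in Section~\ref{sec:converse}.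

\emph{On the hypotheses.} Compactness of $X$ gives the dichotomy for sequences via the Arzel\`a--Ascoli theorem; the Ptolemy inequality provides finite metrics; the $\mathbb R$-circle makes $X$ connected and fixes the power. The $\mathbb R$-circle cannot be dropped from Theorem~A. Indeed, $\mathbb Q_2\cup\{\infty\}$ with the metric $|x-y|_2$ is compact, the group $PGL_2(\mathbb Q_2)$ preserves cross-ratios and is 2-transitive, and the Ptolemy inequality follows by moving one of four points to $\infty$. Its dimension is $0$, so the theorem would require $k=p=0$. But for $k=0$ there is only one fiber for each $\omega$, and the completed fiber is the whole infinite space, not $S^0$.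

\section{The first space with nontrivial fibers}\label{sec:example}

Before the general proof we look at the smallest space with $k,p>0$, where everything can be done by hand. The formulas of Section~\ref{sec:algebra} imitate those given here.

Let $\mathcal H=\mathbb C\times\mathbb R$ with the group law
\[
(z,t)(z',t')=\bigl(z+z',\,t+t'+\tfrac12\operatorname{Im}(\bar zz')\bigr),
\]
so that $(z,t)^{-1}=(-z,-t)$. Put $\Phi(z,t)=|z|^2+4it\in\mathbb C$ and
\[
\nu(z,t)=|\Phi(z,t)|^{1/2}=(|z|^4+16t^2)^{1/4},\qquad \rho(g,g')=\nu(g^{-1}g').
\]
For $g=(z,t)$, $g'=(z',t')$ one has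
\begin{equation}\label{eq:PhiHeis}
\Phi(gg')=\Phi(g)+\Phi(g')+2\bar zz' .
\end{equation}
Since $|z|\le\nu(g)$ and $|z'|\le\nu(g')$, this gives $\nu(gg')^2\le(\nu(g)+\nu(g'))^2$, so $\rho$ is a left-invariant metric. Let $X=\mathcal H\cup\{\omega\}$ with the M\"obius structure of $\rho$, $\omega$ being infinitely remote; $X$ is the one-point compactification of $\mathcal H$. Left translations are M\"obius automorphisms fixing $\omega$. There is also an inversion $\iota$ exchanging $o=(0,0)$ and $\omega$:
\[
\iota(z,t)=\Bigl(\frac z{\Phi},\,\frac{-t}{|\Phi|^2}\Bigr),\quad \Phi=\Phi(z,t),\qquad\text{so that } \Phi(\iota g)=\frac1{\Phi(g)}\quad(g\ne o).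
\]
It is an involution. Moreover, $\Phi(g^{-1})=\overline{\Phi(g)}$ and \eqref{eq:PhiHeis} give, with $\Phi=\Phi(g)$, $\Phi'=\Phi(g')$,
\[
\Phi\bigl((\iota g)^{-1}\iota g'\bigr)=\frac1{\overline\Phi}+\frac1{\Phi'}-\frac{2\bar zz'}{\overline\Phi\,\Phi'}=\frac{\Phi(g^{-1}g')}{\overline\Phi\,\Phi'},
\quad\text{i.e.}\quad \rho(\iota g,\iota g')=\frac{\rho(g,g')}{\nu(g)\nu(g')} .
\]
Also $\rho(\iota g,\iota\omega)=\nu(\iota g)=1/\nu(g)$. So $\iota$ carries the inverted metric $\rho_o$ of \eqref{eq:inversion} to $\rho$, and $\iota$ is a M\"obius automorphism. The M\"obius group is 2-transitive: it is transitive by means of the translations and $\iota$, and the stabilizer of $\omega$ is transitive on $\mathcal H$. Moving one of four points to $\omega$ turns the Ptolemy inequality into the triangle inequality for $\rho$. Finally, $\{(s,0):s\in\mathbb R\}\cup\{\omega\}$ is an $\mathbb R$-circle, since $\rho((s,0),(s',0))=|s-s'|$. Hence $X$ satisfies the hypotheses of Theorem~A.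

\emph{The submetry.} Since $\rho\bigl((z,t),(z',t')\bigr)^4=|z'-z|^4+16\bigl(t'-t-\frac12\operatorname{Im}(\bar zz')\bigr)^2$, the projection $\pi_\omega(z,t)=z$ does not increase distances, and from any given point $(z,t)$ the fiber over $z'$ is at distance exactly $|z'-z|$, which is attained. So $\pi_\omega$ is a submetry onto $\mathbb R^2$, and the completed fibers are vertical lines with $\omega$ added, homeomorphic to $S^1$. At another point $\xi$ one transports $\pi_\omega$ by an automorphism. Two things have to be understood: that the result does not depend on the automorphism, and that the families of circles obtained at different points fit together. For example, the completed vertical line through $o$ is a $\mathbb K$-circle with respect to $\omega$, and it is also one with respect to $o$, because $\iota$ maps it to itself. Lemma~\ref{lem:Kcircles} is the general form of this fact.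

\emph{Self-duality fails.} The following computation will be used again in Section~\ref{sec:converse}.

\begin{lemma}\label{lem:axiom3}
In $(\mathcal H,\rho)$ let $y_s=(s,0)$ and $x=(1+i,-\frac12)$. Then $\rho(y_s,x)^4=s^4-4s^3+12s^2+8$. Hence $y_0=o$ is the unique point closest to $x$ among the $y_s$. On the other hand, $\rho(y_4,x)<4=\rho(y_4,o)$, so $\rho_o(x,y_4)<\rho_o(x,\omega)$ for the metric $\rho_o$ given by \eqref{eq:inversion}.
\end{lemma}

\begin{proof}
We have $y_s^{-1}x=(1+i-s,\,-\frac12-\frac s2)$, so
\[
\rho(y_s,x)^4=\bigl((1-s)^2+1\bigr)^2+4(1+s)^2=(s^4-4s^3+8s^2-8s+4)+(4s^2+8s+4).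
\]
The derivative $4s(s^2-3s+6)$ has the sign of $s$, as $s^2-3s+6>0$. At $s=4$ the value is $200<256$. Therefore
\[
\rho_o(x,y_4)=\frac{\rho(x,y_4)}{\rho(x,o)\,\rho(y_4,o)}<\frac1{\rho(x,o)}=\rho_o(x,\omega). \qedhere
\]
\end{proof}

Let $\sigma=\{y_s\}\cup\omega$. The lemma says that $\psi(x,\omega)=o$, but that $\omega$ is not the point of $\sigma$ closest to $x$ in $X_o$. So $\psi(x,o)\ne\omega$, and Axiom 3 fails.

\section{Sequences of M\"obius automorphisms}\label{sec:dynamics}

In Sections~\ref{sec:dynamics} and~\ref{sec:simple}, $X$ is as in Theorem~A. It is compact and infinite, since it contains an $\mathbb R$-circle; so it is not discrete. A closed bounded subset of $X_\omega$ is closed in $X$, because its complement contains a neighborhood of $\omega$. Hence it is compact, and $X_\omega$ is complete.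

\subsection{A finite metric and conformal factors}

Comparing distances before and after applying $g\in G$ is awkward for metrics with value $\infty$, so we first choose a finite one. Fix $d\in\mathcal M$ with infinitely remote point $\omega_0$, a point $o_0\neq\omega_0$, put $|x|=d(o_0,x)$ and
\[
\delta(x,y)=\frac{d(x,y)}{(1+|x|)(1+|y|)}\quad(x,y\ne\omega_0),\qquad \delta(x,\omega_0)=\frac1{1+|x|}\quad(x\ne\omega_0),
\]
and $\delta(\omega_0,\omega_0)=0$. This is a metric: multiplied by $(1+|x|)(1+|y|)(1+|z|)$, the inequality $\delta(x,z)\le\delta(x,y)+\delta(y,z)$ is the sum of $d(x,z)\le d(x,y)+d(y,z)$ and the Ptolemy inequality $d(x,z)|y|\le d(x,y)|z|+d(y,z)|x|$. If $y=\omega_0$, it reduces to $d(x,z)\le2+|x|+|z|$, and if $z=\omega_0$, to $1+|y|\le d(x,y)+1+|x|$. Clearly $\delta\le1$, and $\delta$ has the cross-ratios of $\mathcal M$. It induces the topology of $X$: we have $\delta(x,\omega_0)\to0$ iff $|x|\to\infty$. If $\delta(x_i,x)\to0$ with $x\ne\omega_0$, then $\delta(x_i,\omega_0)$ is eventually bounded away from $0$, so that $|x_i|$ is bounded and $d(x_i,x)\to0$; the converse is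 clear. By \eqref{eq:inversion} and uniqueness, the metric of $X_q$ is, up to a factor, $\delta_q(x,y)=\delta(x,y)/(\delta(x,q)\delta(y,q))$.

For $g\in G$ and $x\ne y$ let $r(x,y)=\delta(gx,gy)/\delta(x,y)$. As $g$ preserves cross-ratios, $r(x,y)r(z,u)=r(x,z)r(y,u)$ for distinct $x,y,z,u$. Hence
\begin{equation}\label{eq:lambda}
\lambda_g(x)=\Bigl(\frac{r(x,a)\,r(x,b)}{r(a,b)}\Bigr)^{1/2}
\end{equation}
does not depend on the choice of distinct $a,b\in X\setminus x$ (change one of them at a time: $r(x,b)r(a,c)=r(x,c)r(a,b)$). It is continuous in $x$, since $a,b$ can be kept fixed locally. Computing $\lambda_g(x)$ with $\{y,b\}$ and $\lambda_g(y)$ with $\{x,b\}$ we obtain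
\begin{equation}\label{eq:conformal}
\delta(gx,gy)=\lambda_g(x)\lambda_g(y)\,\delta(x,y),\qquad \lambda_{gh}(x)=\lambda_g(hx)\lambda_h(x).
\end{equation}

Give $G$ the topology of uniform convergence with respect to $\delta$. Then $G$ is a metrizable topological group acting continuously and effectively on $X$.

\subsection{Convergence or collapse}

\begin{definition}
A sequence $(g_i)$ in $G$ \emph{collapses} with attracting point $a$ and repelling point $b$ if $\lambda_{g_i}\to0$ and $g_i\to a$ uniformly on compact subsets of $X\setminus b$. (The case $a=b$ is allowed.)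
\end{definition}

A collapsing sequence has no subsequence converging in $G$: the limit would be constant on $X\setminus b$.

\begin{lemma}\label{lem:convergence}
\begin{itemize}
\item[(i)] $G_C=\{g\in G:\max\lambda_g\le C\}$ is compact for each $C$.
\item[(ii)] A sequence in $G$ without convergent subsequence has a collapsing subsequence.
\item[(iii)] $G$ is locally compact and $\sigma$-compact.
\end{itemize}
\end{lemma}

\begin{proof}
Let $D_0$ be the $\delta$-diameter of $X$.

(i) Let $g\in G_C$ and $x\in X$. As $gX=X$, there is $y$ with $\delta(gx,gy)\ge D_0/2$, and \eqref{eq:conformal} with $\delta\le1$ gives $D_0/2\le C\lambda_g(x)$. So $D_0/(2C)\le\lambda_g\le C$, and the elements of $G_C$ and their inverses are uniformly Lipschitz. By Arzel\`a--Ascoli any sequence in $G_C$ has a subsequence for which $g_i\to g$ and $g_i^{-1}\to g'$ uniformly. Then $g'=g^{-1}$, the bijection $g$ preserves cross-ratios, and $\lambda_g=\lim\lambda_{g_i}\le C$ pointwise by \eqref{eq:lambda}.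

(ii) Let $(g_i)$ be such a sequence, $b_i$ a maximum point of $\lambda_{g_i}$ and $m_i=\lambda_{g_i}(b_i)$. By (i), $m_i\to\infty$. Pass to a subsequence with $b_i\to b$. If $\delta(x,b_i)\ge\eta>0$, then
\[
1\ge\delta(g_ix,g_ib_i)=\lambda_{g_i}(x)\,m_i\,\delta(x,b_i)\quad\text{gives}\quad\lambda_{g_i}(x)\le\frac1{m_i\eta}.
\]
For compact $Q\subset X\setminus b$ there is $\eta>0$ with $\delta(x,b_i)\ge\eta$ for $x\in Q$ and all large $i$. So $\lambda_{g_i}\to0$ uniformly on $Q$, and the diameter of $g_i(Q)$ tends to $0$ by \eqref{eq:conformal}. Fix $x_0\ne b$ and pass to a subsequence with $g_ix_0\to a$. Applying the above to $Q\cup\{x_0\}$ we see that $g_i\to a$ uniformly on $Q$.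

(iii) $G$ is the union of the compact sets $G_C$, $C\in\mathbb N$. If no $G_C$ were a neighborhood of $1$, there would be $g_i\to1$ with $\max\lambda_{g_i}\to\infty$. The argument in (ii) uses only $m_i\to\infty$, so a subsequence collapses, which contradicts $g_i\to1$.
\end{proof}

\begin{lemma}\label{lem:collapse}
Let $(g_i)$ collapse with attracting point $a$ and repelling point $b$.
\begin{itemize}
\item[(i)] A subsequence of $(g_i^{-1})$ collapses with attracting point $b$ and repelling point $a$.
\item[(ii)] If $t\in G$ commutes with all $g_i$, then $ta=a$ and $tb=b$.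
\end{itemize}
\end{lemma}

\begin{proof}
(i) No subsequence of $(g_i^{-1})$ converges, since none of $(g_i)$ does. So after passing to a subsequence $(g_i^{-1})$ collapses with attracting point $a'$ and repelling point $b'$. Suppose $b'\ne a$. For every $x\ne b$ we have $g_ix\to a$, so $g_ix$ finally lies in a compact neighborhood of $a$ avoiding $b'$, and $x=g_i^{-1}(g_ix)\to a'$. This is absurd, since $X\setminus b$ has more than one point. So $b'=a$. Exchanging the roles of the two sequences gives $b=a'$.

(ii) For $x\notin\{b,t^{-1}b\}$ we have $ta=\lim tg_ix=\lim g_i(tx)=a$. By (i) the same argument applies to a subsequence of $(g_i^{-1})$ and gives $tb=b$.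
\end{proof}

\subsection{Consequences of 2-transitivity}

\begin{lemma}\label{lem:2trans}
\begin{itemize}
\item[(i)] $X$ is connected.
\item[(ii)] Every nontrivial normal subgroup of $G$ is transitive on $X$.
\item[(iii)] There are $h\in G$ and distinct fixed points $o',\omega'$ of $h$ such that $h^ix\to o'$ for all $x\ne\omega'$.
\end{itemize}
\end{lemma}

\begin{proof}
By 2-transitivity a $G$-invariant equivalence relation other than equality is total. The relation ``same path component'' is not equality because of the $\mathbb R$-circle; this gives (i). The relation ``same orbit of a given nontrivial normal subgroup'' is not equality because the action is effective; this gives (ii).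

(iii) First, $G$ is not compact. Otherwise $f(x,y)=\max_{g\in G}\delta(gx,gy)$ would be continuous, $G$-invariant and zero exactly on the diagonal. By 2-transitivity it would equal a positive constant off the diagonal, which is impossible as $X$ is not discrete. So by Lemma~\ref{lem:convergence} there is a collapsing sequence $(g_i)$, with attracting point $a$ and repelling point $b$. Replacing $g_i$ by $fg_i$ with a fixed $f\in G$, $fa\ne b$, we replace $a$ by $fa$ and keep $b$. So we may assume $a\ne b$. Let $V\not\ni b$ be a closed ball about $a$. For some large $i$ the element $h=g_i$ satisfies $h(V)\subset V$ and $\lambda_h<\frac12$ on $V$. Then $h$ multiplies distances in the compact set $V$ by at most $\frac14$ and has a fixed point $o'\in V$. By \eqref{eq:conformal}, $h$ multiplies $\delta_{o'}$ by $\lambda_h(o')^{-2}>1$. So $h^{-1}$ is a contraction of the complete space $X_{o'}$ and has a fixed point $\omega'\ne o'$. From $\delta(o',\omega')=\delta(ho',h\omega')$ we get $\lambda_h(o')\lambda_h(\omega')=1$. Hence $h$ acts on $X_{\omega'}$ as a homothety with fixed point $o'$ and factor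 $\lambda_h(\omega')^{-2}=\lambda_h(o')^2<1$.
\end{proof}

\section{The identity component is a simple Lie group}\label{sec:simple}

We use the following facts.
\begin{itemize}
\item \emph{Open mapping:} if a $\sigma$-compact locally compact group acts continuously and transitively on a locally compact Hausdorff space, its orbit maps are open.
\item \emph{van Dantzig:} in a totally disconnected locally compact group the compact open subgroups form a base of neighborhoods of $1$.
\item \emph{Yamabe:} a connected locally compact group $L$ has a compact normal subgroup $C_0$ with $L/C_0$ a Lie group \cite{Yamabe}, \cite[Ch.~IV]{MZ}.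
\item \emph{Cartan--Iwasawa--Malcev:} in a connected Lie group every compact subgroup lies in a maximal compact subgroup, and these are all conjugate.
\end{itemize}
The first fact applies to $G$ and to all its closed subgroups, by Lemma~\ref{lem:convergence}(iii).

To turn $G$ into a Lie group we must exclude small compact normal subgroups; the contraction $h$ does this.

\begin{lemma}\label{lem:normal}
$G$ has no nontrivial compact normal subgroup and no nontrivial closed abelian normal subgroup.
\end{lemma}

\begin{proof}
Let $C\ne1$ be compact and normal. It is transitive by Lemma~\ref{lem:2trans} and, being compact, equicontinuous. With $h,o',\omega'$ from Lemma~\ref{lem:2trans} take distinct $x,y\ne\omega'$, choose $c\in C$ with $cx=\omega'$, and put $c_i=h^ich^{-i}\in C$. Then $h^ix,h^iy\to o'$, but $c_ih^ix=h^i\omega'=\omega'$, while $c_ih^iy=h^i(cy)\to o'$ since $cy\ne cx=\omega'$. This contradicts equicontinuity.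

Let $V\ne1$ be closed, abelian and normal. It is transitive. Its stabilizers are conjugate in the abelian group $V$, hence all equal, hence trivial. So the orbit map $V\to X$ is a continuous bijection. It is open by the open mapping fact, so $V$ is compact, which is excluded by the first part.
\end{proof}

\begin{lemma}\label{lem:Lie}
$S=G^\circ$ is a Lie group and is transitive on $X$.
\end{lemma}

\begin{proof}
If $G^\circ=1$, there are arbitrarily small compact open subgroups $U$ of $G$. For $x\in X$ the orbit $Ux$ is open and compact, so $Ux=X$ by connectedness. But if $U$ is small, $Ux$ lies in a small ball about $x$, a contradiction. So the normal subgroup $S$ is nontrivial, hence transitive by Lemma~\ref{lem:2trans}.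

Let $C_0\lhd S$ be compact with $S/C_0$ a Lie group. The intersection of all maximal compact subgroups of the connected Lie group $S/C_0$ is compact and normal. It contains every compact normal subgroup: such a subgroup lies in one maximal compact subgroup and, by normality, in all of them. Its preimage in $S$ is therefore the greatest compact normal subgroup of $S$. This is invariant under all topological automorphisms of $S$, so it is normal in $G$ and trivial by Lemma~\ref{lem:normal}. Hence $C_0=1$.
\end{proof}

\begin{lemma}\label{lem:simple}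
$S$ is a noncompact simple Lie group with trivial center.
\end{lemma}

\begin{proof}
If the radical of $S$ were nontrivial, the last nontrivial term of its series of closed derived subgroups would be a nontrivial closed abelian subgroup, characteristic in $S$ and so normal in $G$, contrary to Lemma~\ref{lem:normal}. For the same reason the center of $S$ is trivial. So $S$ is semisimple and center-free, hence $S\cong\operatorname{Ad}(S)$ is a direct product $S_1\times\dots\times S_r$ of simple groups; $r\ge1$ as $S\ne1$. The product of the compact factors is compact and characteristic in $S$, hence trivial. Suppose $r\ge2$. The group $S_1$ is noncompact and closed in $G$, so it contains a collapsing sequence. By Lemma~\ref{lem:collapse}(ii) the group $S_2\times\dots\times S_r$ fixes a point. Being normal in the transitive group $S$, it fixes all points, so it is trivial, a contradiction.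
\end{proof}

\section{Real rank one and the identification with \texorpdfstring{$S/P$}{S/P}}\label{sec:rankone}

\subsection{The rank}

In this subsection $X$ is as in Theorem~A and $S=G^\circ$. For the structure theory used here see \cite[Ch.~VI, IX]{Helgason} and \cite[Ch.~VI, VII]{Knapp}. Let $\mathfrak g=\mathfrak k+\mathfrak p$ be a Cartan decomposition of $\mathfrak g=\operatorname{Lie}(S)$ with involution $\theta$. As the center of $S$ is trivial, the connected subgroup $K$ with Lie algebra $\mathfrak k$ is a maximal compact subgroup. Let $\mathfrak a\subset\mathfrak p$ be maximal abelian. The group $A=\exp\mathfrak a$ is closed in $S$ and $\exp:\mathfrak a\to A$ is a homeomorphism. Let $\Sigma\ne\emptyset$ be the set of restricted roots, $\mathfrak g_\alpha=\{Y:[H,Y]=\alpha(H)Y\ \text{for all } H\in\mathfrak a\}$. Then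
\[
\mathfrak g=\mathfrak g_0\oplus\bigoplus_{\alpha\in\Sigma}\mathfrak g_\alpha,\qquad \mathfrak g_0=\mathfrak m\oplus\mathfrak a,\quad\mathfrak m\subset\mathfrak k .
\]

\begin{lemma}\label{lem:rank}
$\dim\mathfrak a=1$.
\end{lemma}

\begin{proof}
$\dim\mathfrak a\ge1$ since $S$ is not compact. Suppose $\dim\mathfrak a\ge2$. The idea is that all the groups $A_\alpha=\exp\ker\alpha$, $\alpha\in\Sigma$, are then noncompact and collapse towards the same points, which are fixed by their centralizers; but the centralizers generate $S$.

Let $\alpha\in\Sigma$. The closed noncompact group $A_\alpha$ contains a collapsing sequence $(s_i)$, with attracting point $a$ and repelling point $b$, say. By Lemma~\ref{lem:collapse}(ii) the centralizer $Z_S(A_\alpha)$ fixes $a$ and $b$. In particular, $A\subset Z_S(A_\alpha)$ does. Conversely, if $x\ne b$ is fixed by $A$, then $x=s_ix\to a$, so $x=a$. Thus $\{a,b\}$ is the fixed point set $\operatorname{Fix}(A)$ of $A$ in $X$, which does not depend on $\alpha$. We have shown that $Z_S(A_\alpha)$ fixes $\operatorname{Fix}(A)\ne\emptyset$ pointwise for every $\alpha\in\Sigma$.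 The Lie algebra of $Z_S(A_\alpha)$ contains $\mathfrak g_0+\mathfrak g_\alpha+\mathfrak g_{-\alpha}$. So the closed subgroup of $S$ fixing $\operatorname{Fix}(A)$ pointwise has Lie algebra $\mathfrak g$, and the connected group $S$ has a fixed point, contradicting transitivity.
\end{proof}

\subsection{The space \texorpdfstring{$S/P$}{S/P}}\label{subsec:S/P}

In this subsection, except for Lemma~\ref{lem:X=S/P}, $S$ may be any connected center-free noncompact simple Lie group of real rank one; the notation $\mathfrak g,\theta,\mathfrak k,\mathfrak p,\mathfrak a,\mathfrak m,K$ is as above. There is $H\in\mathfrak a$ such that, with $\mathfrak g_j=\{Y:[H,Y]=jY\}$,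
\[
\mathfrak g=\bigoplus_{|j|\le2}\mathfrak g_j,\qquad \mathfrak g_1\ne0
\]
(possibly $\mathfrak g_2=0$), and $\mathfrak g_0=\mathfrak m\oplus\mathbb RH$, $\theta\mathfrak g_j=\mathfrak g_{-j}$. Put $\mathfrak n=\mathfrak g_1+\mathfrak g_2$, $N=\exp\mathfrak n$, $N^-=\exp\theta\mathfrak n$, $A=\{\exp tH\}$, $M=Z_K(\mathfrak a)$, and $P=MAN$. The map $\exp:\mathfrak n\to N$ is a diffeomorphism. Choose $w\in N_K(\mathfrak a)$ with $\operatorname{Ad}(w)H=-H$. Then $w^2\in M$, $wMw^{-1}=M$, $wAw^{-1}=A$ and $wNw^{-1}=N^-$. We use the Iwasawa decomposition $S=KAN$ and the Bruhat decomposition $S=P\sqcup NwP$. By the latter, a subgroup properly containing $P$ contains $w$ and so equals $S$: the subgroup $P$ is maximal.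

Let $X_S=S/P$, let $\omega$ be its base point and $o=w\omega$. It is compact, since $S=KP$.

\begin{lemma}\label{lem:S/P}
\begin{itemize}
\item[(i)] The stabilizer of $o$ is $MAN^-$, and $n\mapsto no$ is a homeomorphism of $N$ onto $X_S\setminus\omega$. In particular $X_S$ is a manifold of dimension $\dim\mathfrak g_1+\dim\mathfrak g_2$.
\item[(ii)] $S$ is transitive on ordered pairs of distinct points of $X_S$.
\item[(iii)] $\omega$ is the only fixed point of $N$.
\end{itemize}
\end{lemma}

\begin{proof}
The stabilizer of $o$ is $wPw^{-1}=MAN^-$, with Lie algebra $\mathfrak g_0+\theta\mathfrak n$, and $X_S\setminus\omega=NwP/P=No$ by Bruhat. If $n=\exp(Y_1+Y_2)\in N$, $Y_j\in\mathfrak g_j$, fixes $o$, then $\operatorname{Ad}(n)$ preserves $\mathfrak g_0+\theta\mathfrak n\ni H$. But $\operatorname{Ad}(n)H=H-Y_1-2Y_2$, so $Y_1=Y_2=0$ and $n=1$. Hence $n\mapsto no$ is injective. Its differential is injective at $1$ because $\mathfrak n\cap(\mathfrak g_0+\theta\mathfrak n)=0$, and then everywhere by equivariance. Since $\dim S/(MAN^-)=\dim\mathfrak n$, the map is an injective local diffeomorphism.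 As $X_S=(X_S\setminus\omega)\cup w(X_S\setminus\omega)$, this proves (i). The stabilizer of $\omega$ contains $N$, which acts simply transitively on $X_S\setminus\omega$; since $S$ is transitive and $N\ne1$, (ii) and (iii) follow.
\end{proof}

Now we return to $X$ and use that the one-parameter group $A$ contracts $N$ by conjugation while it collapses $X$.

\begin{lemma}\label{lem:X=S/P}
For $X$ as in Theorem A and $S=G^\circ$ there is an $S$-equivariant homeomorphism $X\to X_S$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:simple} and~\ref{lem:rank} the above applies to $S=G^\circ$. Let $s_i=\exp t_iH$ with $t_i\to+\infty$. No subsequence converges, so we may assume that $(s_i)$ collapses, with attracting point $e$ and repelling point $b$. By Lemma~\ref{lem:collapse}(ii), $MA$ fixes $e$. For $u\in N$ put $u_i=s_i^{-1}us_i$. Since $\operatorname{Ad}(s_i^{-1})$ multiplies $\mathfrak g_j$ by $e^{-jt_i}$, we have $u_i\to1$. Take $x\ne b$. Then $u_ix\to x\ne b$, and the uniformity in the definition of collapse gives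
\[
ue=\lim us_ix=\lim s_i(u_ix)=e .
\]
So the stabilizer $S_e$ contains $P$. It is not $S$, so $S_e=P$ by maximality of $P$. By the open mapping fact the orbit map induces an equivariant homeomorphism $S/P\to X$, $P\mapsto e$.
\end{proof}

\section{Identities for the root spaces}\label{sec:algebra}

Let $S$ be any group as in Section~\ref{subsec:S/P}. Let $B$ be the Killing form, $\langle Y,Y'\rangle=-B(Y,\theta Y')$, an $\operatorname{Ad}(K)$-invariant inner product, $|Y|^2=\langle Y,Y\rangle$, and $\kappa=1/B(H,H)>0$. Recall that $B(\mathfrak g_i,\mathfrak g_j)=0$ unless $i+j=0$. The purpose of this section is to find the analog of the function $\nu$ of Section~\ref{sec:example} and of formula~\eqref{eq:PhiHeis}.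

First,
\begin{equation}\label{eq:XthetaX}
[Y,\theta Y]=-j\kappa|Y|^2H\qquad(Y\in\mathfrak g_j).
\end{equation}
Indeed, $\theta$ changes the sign of $[Y,\theta Y]\in\mathfrak g_0$, so this element lies in $\mathfrak g_0\cap\mathfrak p=\mathfrak a$; and $B([Y,\theta Y],H)=B(Y,[\theta Y,H])=jB(Y,\theta Y)=-j|Y|^2$.

For $V\in\mathfrak g_1$ and $U\in\mathfrak g_2$ put $J=J_UV=[U,\theta V]\in\mathfrak g_1$. Then for $V'\in\mathfrak g_1$
\begin{equation}\label{eq:J}
\langle U,[V,V']\rangle=-B(\theta U,[V,V'])=-B([\theta U,V],V')=-B(\theta J,V')=\langle J_UV,V'\rangle,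
\end{equation}
so $J_UV\perp V$. The bracket of $V$ and $J$ gives back $U$, up to a factor:

\begin{lemma}\label{lem:identities}
For $V\in\mathfrak g_1$, $U\in\mathfrak g_2$ and $J=J_UV$:
\begin{itemize}
\item[(i)] $[V,J]=2\kappa|V|^2U$ and $|J|^2=2\kappa|U|^2|V|^2$;
\item[(ii)] $[\mathfrak g_1,\mathfrak g_1]=\mathfrak g_2$;
\item[(iii)] $\operatorname{ad}_V^4\theta U=6\kappa^2|V|^4U$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $[U,V]\in\mathfrak g_3=0$ and, by \eqref{eq:XthetaX}, $[V,\theta V]=-\kappa|V|^2H$, the Jacobi identity gives
\[
[V,J]=[V,[U,\theta V]]=[U,[V,\theta V]]=-\kappa|V|^2[U,H]=2\kappa|V|^2U .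
\]
By \eqref{eq:J} with $V'=J$ we get $|J|^2=\langle U,[V,J]\rangle=2\kappa|V|^2|U|^2$.

(ii) If $U\in\mathfrak g_2$ is orthogonal to $[\mathfrak g_1,\mathfrak g_1]$, take $0\ne V\in\mathfrak g_1$ and $J=J_UV$. Then $2\kappa|V|^2|U|^2=\langle U,[V,J]\rangle=0$, so $U=0$.

(iii) We have $[V,\theta U]=-[\theta U,V]=-\theta J$. Put $W=\operatorname{ad}_V^2\theta U=-[V,\theta J]\in\mathfrak g_0$. Since $[\theta J,H]=\theta J$,
\[
B(W,H)=-B(V,[\theta J,H])=-B(V,\theta J)=\langle V,J\rangle=0 .
\]
So $W\in\mathfrak m\subset\mathfrak k$, and $W=\theta W=-[\theta V,J]$. Using Jacobi, (i), $[\theta V,V]=\kappa|V|^2H$ and $[\theta V,U]=-J$,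
\[
[W,V]=-[\theta V,[J,V]]+[J,[\theta V,V]]=2\kappa|V|^2[\theta V,U]+\kappa|V|^2[J,H]=-3\kappa|V|^2J .
\]
Hence $\operatorname{ad}_V^4\theta U=[V,[V,W]]=3\kappa|V|^2[V,J]=6\kappa^2|V|^4U$.
\end{proof}

We now rescale the norms by
\[
\|V\|^2=\tfrac\kappa2|V|^2\ \text{ on }\mathfrak g_1\ (\text{inner product }(V,V')),\qquad \|U\|^2=\tfrac\kappa8|U|^2\ \text{ on }\mathfrak g_2 .
\]

\begin{lemma}\label{lem:bessel}
$(V,V')^2+\|[V,V']\|^2\le\|V\|^2\|V'\|^2$ for all $V,V'\in\mathfrak g_1$.
\end{lemma}

\begin{proof}
If $U:=[V,V']=0$, this is the Cauchy--Schwarz inequality. If $U\ne0$, the vectors $V$ and $J_UV$ are orthogonal and nonzero, and $\langle V',J_UV\rangle=\langle U,[V,V']\rangle=|U|^2$. Bessel's inequality for $V'$, multiplied by $|V|^2$, reads $\langle V,V'\rangle^2+\frac1{2\kappa}|[V,V']|^2\le|V|^2|V'|^2$. Multiply by $\kappa^2/4$.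
\end{proof}

We write $N=\mathfrak g_1\oplus\mathfrak g_2$ by means of $\exp$; by the Campbell--Hausdorff formula
\[
(V,U)(V',U')=\bigl(V+V',\,U+U'+\tfrac12[V,V']\bigr),\qquad (V,U)^{-1}=(-V,-U).
\]
Put
\[
\nu(V,U)=\bigl(\|V\|^4+16\|U\|^2\bigr)^{1/4},\qquad \rho(n,n')=\nu(n^{-1}n').
\]

\begin{lemma}\label{lem:rho}
$\nu(gg')\le\nu(g)+\nu(g')$ for $g,g'\in N$. For $g,g'\ne1$ equality holds if and only if $g=(V,0)$, $g'=(rV,0)$ with $V\ne0$, $r>0$. In particular, $\rho$ is a left-invariant metric on $N$; it induces the topology of $N$, and its closed balls are compact.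
\end{lemma}

\begin{proof}
Let $\Phi(V,U)=(\|V\|^2,4U)\in\mathbb R\oplus\mathfrak g_2$, so that $|\Phi(g)|=\nu(g)^2$ for the norm on $\mathbb R\oplus\mathfrak g_2$ given by $\|\cdot\|$ on $\mathfrak g_2$. For $g=(V,U)$, $g'=(V',U')$ we have
\[
\Phi(gg')=\Phi(g)+\Phi(g')+\Psi,\qquad\Psi=2\bigl((V,V'),[V,V']\bigr),
\]
and $|\Psi|\le2\|V\|\|V'\|\le2\nu(g)\nu(g')$ by Lemma~\ref{lem:bessel}. This gives the inequality. In case of equality $\|V\|\|V'\|=\nu(g)\nu(g')>0$, so $U=U'=0$. Then $(\|V\|^2+\|V'\|^2,0)+\Psi$ has norm $\|V\|^2+\|V'\|^2+2\|V\|\|V'\|$ while $|\Psi|\le2\|V\|\|V'\|$. So $\Psi=(2\|V\|\|V'\|,0)$, that is, $(V,V')=\|V\|\|V'\|$ and $V'=rV$ with $r>0$. The converse and the remaining claims are clear, as $\nu$ is continuous and vanishes only at $1$, $\nu(g^{-1})=\nu(g)$, and $\nu(g)\to\infty$ as $g\to\infty$.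
\end{proof}

If $\mathfrak g_2\ne0$, the space of Section~\ref{sec:example} sits inside $(N,\rho)$:

\begin{lemma}\label{lem:embedding}
Let $V\in\mathfrak g_1$ and $U_0\in\mathfrak g_2$ with $\|V\|=\|U_0\|=1$, and put $J=\frac14J_{U_0}V$. Then $(a+ib,t)\mapsto(aV+bJ,\,tU_0)$ is an isometric embedding of $(\mathcal H,\rho)$ into $(N,\rho)$. If $\dim\mathfrak g_1=2$ and $\dim\mathfrak g_2=1$, it is onto.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:identities}(i), $[V,J]=\frac14\cdot2\kappa|V|^2U_0=U_0$, because $\kappa|V|^2=2$, and $\|J\|^2=\frac1{16}\cdot\frac\kappa2\cdot2\kappa|U_0|^2|V|^2=1$, because $\kappa|U_0|^2=8$. Also $J\perp V$. So $\|aV+bJ\|=|a+ib|$, and $[aV+bJ,a'V+b'J]=(ab'-ba')U_0=\operatorname{Im}\bigl((a-ib)(a'+ib')\bigr)U_0$. Hence the map is an injective homomorphism preserving $\nu$.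
\end{proof}

\section{The metric}\label{sec:metric}

\subsection{A standard function on \texorpdfstring{$S/P$}{S/P}}

Let $S$ be any group as in Section~\ref{subsec:S/P}. We look for a function on pairs of points of $X_S$ that changes under $g\in S$ by a product of two factors as in \eqref{eq:conformal}. A point $x$ of $X_S$ determines a subspace $E_x$ of $\mathfrak g$. The Killing form, which is invariant, can be evaluated on two such subspaces; the norm $|\cdot|$ is not invariant, but on each $E_x$ it changes only by a factor. This gives what we want.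

Let $q\in\{1,2\}$ be the largest number with $\mathfrak g_q\ne0$. The group $N$ acts trivially on $\mathfrak g_q$, $\exp tH$ acts by $e^{qt}$ and $M\subset K$ acts isometrically. So
\[
E_x=\operatorname{Ad}(g)\mathfrak g_q\qquad(x=g\omega)
\]
is well defined. Since $S=KP$ and $K$ acts isometrically on $\mathfrak g$, each $\operatorname{Ad}(g):E_x\to E_{gx}$ multiplies the norm $|\cdot|$ by a factor $\mu(g,x)>0$. We have $\mu(gh,x)=\mu(g,hx)\mu(h,x)$ and
\begin{equation}\label{eq:muP}
\mu(p,\omega)=e^{qt}\qquad\text{for } p=m\exp(tH)\,n\in MAN=P .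
\end{equation}
Let
\[
D(x,y)=\max\{|B(e,e')|:e\in E_x,\ e'\in E_y,\ |e|=|e'|=1\}.
\]
Then $D$ is symmetric, $D(x,x)=0$, and $D(gx,gy)=D(x,y)/(\mu(g,x)\mu(g,y))$. It is continuous, because $D(k\omega,k'\omega)$ is continuous in $k,k'\in K$ and $K\times K\to X_S\times X_S$ is a quotient map of compact spaces. We have $E_o=\operatorname{Ad}(w)\mathfrak g_q=\mathfrak g_{-q}=\theta\mathfrak g_q$, and $B(e,\theta e')=-\langle e,e'\rangle$ for $e,e'\in\mathfrak g_q$. So $D(\omega,o)=1$, and for \emph{every} unit vector $e$ in one of $E_\omega$, $E_o$ the maximum of $|B(e,e')|$ over unit vectors $e'$ in the other is $1$. Transporting this by $S$, which is 2-transitive, we see that for $x\ne y$ we have $D(x,y)>0$ and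
\begin{equation}\label{eq:anyE}
\max\{|B(e,e')|:e'\in E_y,\ |e'|=1\}=D(x,y)\,|e|\qquad\text{for every } e\in E_x .
\end{equation}

As in \eqref{eq:inversion} put $D_\omega(x,y)=D(x,y)/(D(x,\omega)D(y,\omega))$ for $x,y\ne\omega$.

\emph{The smallest case.} Let $\mathfrak g=\mathfrak{sl}_2(\mathbb R)$ with the usual basis $e,h,f$, $[e,f]=h$, $[h,e]=2e$, $[h,f]=-2f$, and $\theta Y=-Y^{T}$. Then $H=h/2$, $\mathfrak g_1=\mathbb Re$, $q=1$. For $n=\exp(xe)$ we find $\operatorname{Ad}(n)f=f+[xe,f]+\frac12[xe,[xe,f]]=f+xh-x^2e$. The larger $|x|$ is, the bigger the $e$-component of the line $E_{no}$, and $e$ is what $E_o=\mathbb Rf$ is paired with. The ratio of the norm of the $e$-component of $\operatorname{Ad}(n)f$ to the norm of $f$ is $x^2$, and this is the value of $D_\omega(o,no)$, by \eqref{eq:Dcomp} below. Its square root is the distance $|x|$ on $\mathbb R=X_S\setminus\omega$. In general the computation is as follows.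

\begin{proposition}\label{prop:D}
$D_\omega(no,n'o)=\rho(n,n')^{2q}$ for $n,n'\in N$.
\end{proposition}

\begin{proof}
For $p\in P$ the factors at $x$ and $y$ cancel and $D_\omega(px,py)=\mu(p,\omega)^2D_\omega(x,y)$. As $\mu(n,\omega)=1$ for $n\in N$, it suffices to compute $D_\omega(o,no)$ for $n\ne1$. Since $D(o,\omega)=1$, we have $D(no,\omega)=1/\mu(n,o)$ and $D_\omega(o,no)=\mu(n,o)D(o,no)$. Let $0\ne E\in\mathfrak g_{-q}=E_o$. Then $\operatorname{Ad}(n)E\in E_{no}$ has norm $\mu(n,o)|E|$. By \eqref{eq:anyE}, $\mu(n,o)D(o,no)|E|$ is the maximum of $|B(\operatorname{Ad}(n)E,e')|$ over unit vectors $e'\in\mathfrak g_{-q}$. Now $B(Y,e')=-\langle Y,\theta e'\rangle$ and $\theta e'$ runs over the unit sphere of $\mathfrak g_q$, so this maximum is the norm of the $\mathfrak g_q$-component: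
\begin{equation}\label{eq:Dcomp}
D_\omega(o,no)=\frac{|\mathrm{pr}_q\operatorname{Ad}(n)E|}{|E|}\qquad\text{for every } 0\ne E\in\mathfrak g_{-q}.
\end{equation}
We may choose $E$ conveniently. Let $n=\exp(V+U)$ with $V\in\mathfrak g_1$, $U\in\mathfrak g_2$.

If $q=1$, then $U=0$ and $V\ne0$; take $E=\theta V$. By \eqref{eq:XthetaX}, $\mathrm{pr}_1\operatorname{Ad}(n)E=\frac12\operatorname{ad}_V^2\theta V=-\frac12\kappa|V|^2[V,H]=\frac12\kappa|V|^2V$. So $D_\omega(o,no)=\frac12\kappa|V|^2=\|V\|^2=\nu(n)^2$.

If $q=2$, then $\operatorname{ad}_V$ and $\operatorname{ad}_U$ commute, and for $E\in\mathfrak g_{-2}$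
\[
\mathrm{pr}_2\operatorname{Ad}(n)E=\tfrac1{24}\operatorname{ad}_V^4E+\tfrac12\operatorname{ad}_V^2\operatorname{ad}_UE+\tfrac12\operatorname{ad}_U^2E .
\]
If $U\ne0$, take $E=\theta U$. By \eqref{eq:XthetaX}, $\operatorname{ad}_U\theta U=-2\kappa|U|^2H$, hence $\operatorname{ad}_U^2\theta U=4\kappa|U|^2U$ and $\operatorname{ad}_V^2\operatorname{ad}_U\theta U=-2\kappa|U|^2[V,[V,H]]=0$. With Lemma~\ref{lem:identities}(iii) the sum is $(\frac14\kappa^2|V|^4+2\kappa|U|^2)U$. If $U=0$, take $E=\theta U'$ with any $0\ne U'\in\mathfrak g_2$; the sum is $\frac14\kappa^2|V|^4U'$. In both cases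
\[
D_\omega(o,no)=\tfrac14\kappa^2|V|^4+2\kappa|U|^2=\|V\|^4+16\|U\|^2=\nu(n)^4 .\qedhere
\]
\end{proof}

Let $\mathcal M_S$ be the class of all metrics on $X_S$ with the cross-ratios of the metric $\rho$ on $N\cong X_S\setminus\omega$, extended by the infinitely remote point $\omega$. By Proposition~\ref{prop:D} these are the cross-ratios of $D^{1/(2q)}$.

\begin{corollary}\label{cor:model}
With $\mathcal M_S$, the space $X_S$ is a compact Ptolemy space, $S$ acts on it by M\"obius automorphisms, and the metric of $(X_S)_\omega$ is $\rho$ up to a factor. The topology of $\mathcal M_S$ is that of $S/P$.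
\end{corollary}

\begin{proof}
$S$ preserves the cross-ratios of $D$. Given four distinct points, move one of them to $\omega$ by $S$; the Ptolemy inequality becomes the triangle inequality for $\rho$. As closed $\rho$-balls are compact and $\rho$ induces the topology of $N$, the topology of $\mathcal M_S$ is that of the one-point compactification of $N\cong X_S\setminus\omega$, which is $S/P$.
\end{proof}

\subsection{Uniqueness up to a power}

Next we show that $D$ is essentially the only function of its kind. The idea is that such a function is determined, up to a constant and up to rescaling at the points, by the character of $P$ that describes its behavior at $\omega$. These characters form a one-parameter family, so after division by a power of $D$ the character is trivial.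

\begin{lemma}\label{lem:unique}
Let $s(x,y)>0$ be defined, symmetric and continuous for distinct $x,y\in X_S$, and suppose that $s(gx,gy)=\lambda_g(x)\lambda_g(y)s(x,y)$ for all $g\in S$ and distinct $x,y$, with some functions $\lambda_g:X_S\to(0,\infty)$. Then there are $\beta\in\mathbb R$ and $C>0$ such that
\[
s_\omega(x,y):=\frac{s(x,y)}{s(x,\omega)s(y,\omega)}=C\,D_\omega(x,y)^\beta\qquad(x\ne y,\ x,y\ne\omega).
\]
\end{lemma}

\begin{proof}
With $r(x,y)=s(gx,gy)/s(x,y)$ formula \eqref{eq:lambda} holds, so the $\lambda_g$ are determined by $s$, satisfy $\lambda_{gh}(x)=\lambda_g(hx)\lambda_h(x)$, and depend continuously on $g$. Hence $\chi(p)=\lambda_p(\omega)$ is a continuous homomorphism $P\to\mathbb R_{>0}$. It is trivial on the compact group $M$. For $u\in N$ the elements $\exp(-tH)\,u\exp(tH)$ tend to $1$ as $t\to\infty$, while $\chi$ takes on them the constant value $\chi(u)$; so $\chi(u)=1$. On $A$ we have $\chi(\exp tH)=e^{\gamma t}$ for some $\gamma\in\mathbb R$. Comparing with \eqref{eq:muP} we see that $\lambda_p(\omega)=\mu(p,\omega)^{\gamma/q}$ for $p\in P$.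

Put $\beta=-\gamma/q$ and $F=s/D^\beta$. Then $F(gx,gy)=\eta_g(x)\eta_g(y)F(x,y)$ with $\eta_g(x)=\lambda_g(x)\mu(g,x)^\beta$. Again $\eta_{gh}(x)=\eta_g(hx)\eta_h(x)$, and now $\eta_p(\omega)=1$ for $p\in P$. So $f(g\omega)=\eta_g(\omega)$ is a well-defined function on $X_S$, and $\eta_g(x)=f(gx)/f(x)$. Therefore $F(x,y)/(f(x)f(y))$ is $S$-invariant, and by 2-transitivity it is a constant $C_0$. From $s(x,y)=C_0f(x)f(y)D(x,y)^\beta$ we get $s_\omega=C_0^{-1}f(\omega)^{-2}D_\omega^\beta$.
\end{proof}

\begin{theorem}\label{thm:metric}
Let $X$ be as in Theorem A and $S=G^\circ$. The $S$-equivariant homeomorphism $X\to X_S$ of Lemma~\ref{lem:X=S/P} is a M\"obius equivalence.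
\end{theorem}

\begin{proof}
Identify $X$ with $X_S$ as a topological $S$-space. By \eqref{eq:conformal} Lemma~\ref{lem:unique} applies to $s=\delta$. With Proposition~\ref{prop:D} it shows that, for a suitable normalization, the metric $d_\omega$ of $X_\omega$ is $d_\omega(no,n'o)=\rho(n,n')^c$ for $n\ne n'$, with some $c\in\mathbb R$. We show that $c=1$.

As $n\to1$, $n\ne1$, we have $no\to o$, so $\rho(1,n)^c=d_\omega(o,no)\to0$; hence $c>0$. For $0\ne V\in\mathfrak g_1$ the triangle inequality for $o,\exp(V)o,\exp(2V)o$ gives $2^c\le2$, so $c\le1$. Finally, by transitivity some $\mathbb R$-circle passes through $\omega$, so there are distinct $x,y,z\in X_\omega$ with $d_\omega(x,z)=d_\omega(x,y)+d_\omega(y,z)$. If $c<1$, the triangle inequality for $\rho$ would give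
\[
d_\omega(x,z)\le\bigl(\rho(x,y)+\rho(y,z)\bigr)^c<\rho(x,y)^c+\rho(y,z)^c=d_\omega(x,y)+d_\omega(y,z),
\]
a contradiction. So $c=1$ and $d_\omega=\rho$.
\end{proof}

The last step is where the $\mathbb R$-circle determines the metric: for $0<c<1$ the function $\rho^c$ is again a metric satisfying all other hypotheses of Theorem~A, because $(a+b)^c\le a^c+b^c$.

\begin{corollary}\label{cor:Rcircles}
Let $S$ be any group as in Section~\ref{subsec:S/P}. The $\mathbb R$-circles through $\omega$ in $X_S$ are exactly the sets $\{\omega\}\cup n\exp(\mathbb RV)o$, $n\in N$, $0\ne V\in\mathfrak g_1$.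
\end{corollary}

\begin{proof}
We identify $X_S\setminus\omega$ with $N$ and $o$ with $1$. If $\|V\|=1$, then $t\mapsto n\exp(tV)$ is an isometric embedding of $\mathbb R$, by the definition of $\rho$. Together with $\omega$ its image is homeomorphic to $S^1$ and satisfies the Ptolemy equality, as $\mathbb R\cup\{\infty\}$ does.

Conversely, an $\mathbb R$-circle through $\omega$ gives an isometric embedding $\gamma:\mathbb R\to N$. Write $\gamma(t)=\gamma(0)g(t)$. For $0<s<t$ we have $\nu(g(t))=t=\nu(g(s))+\nu(g(s)^{-1}g(t))$. By Lemma~\ref{lem:rho}, $g(s)$ and $g(s)^{-1}g(t)$ are $(V',0)$ and $(rV',0)$ with $r>0$, so $g(t)=((1+r)V',0)$. Since $\nu(g(s))=s$ and $\nu(g(t))=t$, there is a unit vector $V$ with $g(t)=(tV,0)$ for all $t>0$. For $s<0<t$ the equality $\nu(g(s)^{-1}g(t))=\nu(g(s)^{-1})+\nu(g(t))$ gives $g(s)^{-1}=(|s|V,0)$, that is, $g(s)=(sV,0)$.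
\end{proof}

\section{Submetries and \texorpdfstring{$\mathbb K$}{K}-circles}\label{sec:submetries}

We now prove Theorem~A. By Theorem~\ref{thm:metric} we may take $X=X_S$ with $S=G^\circ$, and $X_\omega=N=\mathfrak g_1\oplus\mathfrak g_2$ with the metric $\rho$ and $o=1$. Put $k=\dim\mathfrak g_1$, $p=\dim\mathfrak g_2$. By Lemma~\ref{lem:S/P}, $k+p=\dim X$.

\subsection{The submetries}

The group $G$ may be larger than $S$, and Theorem~A speaks of all $\varphi\in G$. So the projection must be attached to a point in a way that is invariant under $G$. For $\xi\in X$ let $S_\xi$ be its stabilizer in $S$, let $N_\xi\subset S_\xi$ be the connected subgroup whose Lie algebra is the nilradical of $\operatorname{Lie}(S_\xi)$, and let $Z_\xi=[N_\xi,N_\xi]$. Each $\varphi\in G$ normalizes $S=G^\circ$, conjugation by $\varphi$ is a continuous and hence smooth automorphism of $S$, and $\varphi S_\xi\varphi^{-1}=S_{\varphi\xi}$. Therefore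
\begin{equation}\label{eq:natural}
\varphi N_\xi\varphi^{-1}=N_{\varphi\xi},\qquad\varphi Z_\xi\varphi^{-1}=Z_{\varphi\xi}\qquad(\varphi\in G).
\end{equation}

\begin{lemma}\label{lem:nilradical}
$N_\omega=N$ and $Z_\omega=\exp\mathfrak g_2$; $N_o=N^-$ and $Z_o=\exp\mathfrak g_{-2}$.
\end{lemma}

\begin{proof}
$\mathfrak n$ is a nilpotent ideal of $\operatorname{Lie}(S_\omega)=\mathfrak g_0+\mathfrak n$, so it is contained in the nilradical. Let $Y=W+tH+Y'$ be in the nilradical, $W\in\mathfrak m$, $Y'\in\mathfrak n$. Then $\operatorname{ad}_Y$ is nilpotent. As $Y'$ acts trivially on $\mathfrak n/\mathfrak g_2\cong\mathfrak g_1$ and on $\mathfrak g_2$, the operator $\operatorname{ad}_{W+tH}$ is nilpotent on $\mathfrak g_1$ and on $\mathfrak g_2$. On $\mathfrak g_j$ it is the sum of a skew-symmetric operator and $tj\operatorname{Id}$, hence normal, hence $0$. Taking the trace on $\mathfrak g_1\neq0$ we get $t=0$; so $[W,\mathfrak n]=0$, and applying $\theta$, $[W,\theta\mathfrak n]=0$. The subalgebra generated by $\mathfrak n+\theta\mathfrak n$ is normalized by $\mathfrak g_0$, hence is a nonzero ideal of the simple algebra $\mathfrak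 g$, hence equals $\mathfrak g$. So $W$ is central, $W=0$, and $Y\in\mathfrak n$. This proves $N_\omega=N$. Since $[\mathfrak g_1,\mathfrak g_1]=\mathfrak g_2$ (Lemma~\ref{lem:identities}), $Z_\omega=\exp\mathfrak g_2$. Now apply \eqref{eq:natural} with $\varphi=w$.
\end{proof}

Let $\pi_\xi:X_\xi\to B_\xi:=X_\xi/Z_\xi$ be the orbit map, where $B_\xi$ carries the distance between orbits. Consider $\xi=\omega$. The group $Z_\omega$ acts by $(0,U')(V,U)=(V,U+U')$. So $\pi_\omega(V,U)=V\in\mathfrak g_1$, and
\[
\rho\bigl((V,U),(V',U')\bigr)=\bigl(\|V'-V\|^4+16\|U'-U-\tfrac12[V,V']\|^2\bigr)^{1/4}\ge\|V'-V\|,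
\]
with equality, for any given $(V,U)$ and $V'$, at $U'=U+\frac12[V,V']$. Hence $B_\omega=(\mathfrak g_1,\|\cdot\|)\cong\mathbb R^k$ and $\pi_\omega(B_r(y))=B_r(\pi_\omega(y))$ for all $y$ and $r$ (for open and for closed balls), so $\pi_\omega$ is a submetry.

Let $\varphi\in G$ and $\varphi(\xi)=\xi'$. The homothety $\varphi:X_\xi\to X_{\xi'}$ carries $Z_\xi$-orbits onto $Z_{\xi'}$-orbits by \eqref{eq:natural}. So it induces a homothety $\overline\varphi:B_\xi\to B_{\xi'}$ with $\pi_{\xi'}\circ\varphi=\overline\varphi\circ\pi_\xi$. Applying this to elements of the transitive group $S$, we see that every $\pi_\xi$ is a submetry onto a space homothetic, hence isometric, to $\mathbb R^k$.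

A fiber $F=\{V\}\times\mathfrak g_2$ of $\pi_\omega$ is closed in $X_\omega$ and homeomorphic to $\mathbb R^p$. As $X$ is the one-point compactification of $X_\omega$, the set $\widehat F=F\cup\omega$ is the one-point compactification of $\mathbb R^p$ if $p>0$, and consists of two points if $p=0$. So $\widehat F\cong S^p$; by transitivity the same holds at every point of $X$.

\subsection{\texorpdfstring{$\mathbb K$}{K}-circles}

For $\xi\ne\eta$ put $C(\xi,\eta)=\{\xi\}\cup Z_\xi\eta$. The $\mathbb K$-circles are exactly these sets, and $\varphi C(\xi,\eta)=C(\varphi\xi,\varphi\eta)$ for $\varphi\in G$. In this definition $\xi$ plays a special role; the next lemma shows that this is only apparent. This is the only place where fibers based at different points are compared, and the comparison takes place in a copy of $\mathfrak{sl}_2$ for each direction $U\in\mathfrak g_2$.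

\begin{lemma}\label{lem:Kcircles}
$C(\xi,\eta)=C(\eta,\xi)$ for all $\xi\ne\eta$. If $\xi'\ne\eta'$ both lie in $C(\xi,\eta)$, then $C(\xi',\eta')=C(\xi,\eta)$.
\end{lemma}

\begin{proof}
We show that $C(\omega,o)\subset C(o,\omega)=\{o\}\cup Z_o\omega$. Clearly $\omega$ and $o$ lie in $C(o,\omega)$. The other points of $C(\omega,o)$, if any, are $\exp(U)o$, $0\ne U\in\mathfrak g_2$. Put
\[
e=U,\qquad f=-\frac{\theta U}{2\kappa|U|^2}\in\mathfrak g_{-2}.
\]
By \eqref{eq:XthetaX}, $[e,f]=H$, and $[H,e]=2e$, $[H,f]=-2f$. So $e,H,f$ span a copy of $\mathfrak{sl}_2$. Let $g=\exp(-f)\exp(e)\exp(-f)$. In $SL_2$ the corresponding product is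
\[
\begin{pmatrix}1&0\\-1&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&0\end{pmatrix},
\]
so $\operatorname{Ad}(g)H=e^{-\operatorname{ad}f}e^{\operatorname{ad}e}e^{-\operatorname{ad}f}H=-H$. Hence $\operatorname{Ad}(g)\mathfrak g_j=\mathfrak g_{-j}$, and the stabilizer $gS_og^{-1}$ of $go$ has Lie algebra $\operatorname{Ad}(g)(\mathfrak g_0+\theta\mathfrak n)=\mathfrak g_0+\mathfrak n$. So $N$ fixes $go$, and $go=\omega$ by Lemma~\ref{lem:S/P}(iii). Since $\exp(-f)\in N^-$ fixes $o$, this reads $\exp(-f)\exp(U)o=\omega$, that is, $\exp(U)o=\exp(f)\omega\in Z_o\omega$.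

As $S$ is 2-transitive, $C(\xi,\eta)\subset C(\eta,\xi)$ for all pairs, hence equality. For the second claim, if $\xi'=\xi$, then $\eta'\in Z_\xi\eta$ and the claim is clear. If $\xi'\ne\xi$, then $\xi'\in Z_\xi\eta$, so $C(\xi,\eta)=C(\xi,\xi')=C(\xi',\xi)$. Now $\eta'\in C(\xi',\xi)\setminus\xi'=Z_{\xi'}\xi$, so $C(\xi',\xi)=C(\xi',\eta')$.
\end{proof}

\subsection{The properties of \texorpdfstring{$\mathbb K$}{K}-circles}

$(1_{\mathbb K})$ $C(x,y)$ is a $\mathbb K$-circle through $x\ne y$. Any $\mathbb K$-circle $C(\xi,\eta)$ containing $x$ and $y$ equals $C(x,y)$ by Lemma~\ref{lem:Kcircles}.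

\smallskip
Consequently, if a $\mathbb K$-circle contains $\xi$, then without $\xi$ it is a fiber of $\pi_\xi$. By transitivity we may take $\xi=\omega$ in what follows. By Corollary~\ref{cor:Rcircles} the $\mathbb R$-circles through $\omega$, without $\omega$, are the sets $\ell=n\exp(\mathbb RV)$, and $\pi_\omega$ maps $\ell$ bijectively onto the affine line $\pi_\omega(n)+\mathbb RV$ in $\mathfrak g_1$. So $\ell$ meets the fiber over $b\in\mathfrak g_1$ if and only if $b\in\pi_\omega(\ell)$, and then in exactly one point.

\smallskip
$(2_{\mathbb K})$ If a $\mathbb K$-circle and an $\mathbb R$-circle have a common point, move it to $\omega$. Apart from $\omega$ they have at most one common point.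

\smallskip
$(3_{\mathbb K})$ Let $F=\pi_\omega^{-1}(b)$ and $x\in X_\omega\setminus F$, so $\pi_\omega(x)\ne b$. The $\mathbb R$-circles through $x$ and $\omega$ are the sets $\{\omega\}\cup x\exp(\mathbb RV)$. Such a circle meets $F$ if and only if $b\in\pi_\omega(x)+\mathbb RV$, that is, $\mathbb RV=\mathbb R(b-\pi_\omega(x))$. So exactly one of them meets $F$.

\smallskip
$(4_{\mathbb K})$ Let $F,F',F''$ be the fibers over $b\ne b'$ and $b''$. Two $\mathbb R$-circles through $\omega$ that meet $F$ and $F'$ project onto affine lines through $b$ and $b'$, hence onto the same line. Each of them meets $F''$ if and only if $b''$ is on this line.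

\smallskip
This completes the proof of Theorem~A and of its Corollary. \qed

\section{The converse and the role of self-duality}\label{sec:converse}

We prove Theorem~B. The implication (c)$\Rightarrow$(b) is trivial, (b)$\Rightarrow$(a) was shown in the proof of the Corollary in the introduction, and (a)$\Rightarrow$(d) is Lemmas~\ref{lem:simple} and~\ref{lem:rank} with Theorem~\ref{thm:metric}. By Corollary~\ref{cor:model} every $X_S$ is a compact Ptolemy space. We show that it satisfies Axioms 1, 2 and 4, which gives (d)$\Rightarrow$(c), and examine Axiom 3. As before, we identify $X_S\setminus\omega$ with $N$ and $o$ with $1$ where convenient.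

\emph{Axiom 1.} By Corollary~\ref{cor:Rcircles} there is an $\mathbb R$-circle through $o$ and $\omega$, and $S$ is 2-transitive.

\emph{Axiom 2.} Let the four distinct points of $Q$ satisfy the Ptolemy equality, with three of them on an $\mathbb R$-circle $\sigma$. Move one of the three to $\omega$. The other two, $x,y\in\sigma\setminus\omega$, and the fourth point $u$ satisfy a triangle equality for $\rho$: one of the three distances is the sum of the other two. Suppose $\rho(x,u)=\rho(x,y)+\rho(y,u)$. By Lemma~\ref{lem:rho}, $x^{-1}y=(V,0)$ and $y^{-1}u=(rV,0)$ with $r>0$. By Corollary~\ref{cor:Rcircles}, $\sigma\setminus\omega=x\exp(\mathbb RV)$, which contains $u$. The case with $x$ and $y$ exchanged is the same. If $\rho(x,y)=\rho(x,u)+\rho(u,y)$, then $x^{-1}u=(V',0)$ and $u^{-1}y=(rV',0)$ with $r>0$, so $x^{-1}y=((1+r)V',0)$ and again $u\in x\exp(\mathbb RV')=\sigma\setminus\omega$.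

\emph{Axiom 4.} This needs that all $\mathbb R$-circles through $o$ and $\omega$ look alike.

\begin{lemma}\label{lem:sphere}
If $\dim\mathfrak g_1\ge2$, then $M$ is transitive on the unit sphere of $\mathfrak g_1$.
\end{lemma}

\begin{proof}
Let $V,Y\in\mathfrak g_1$ with $V\ne0$, $Y\perp V$, and let $W=[\theta V,Y]\in\mathfrak g_0$. Since $B(W,H)=B(\theta V,[Y,H])=-B(\theta V,Y)=\langle V,Y\rangle=0$, we have $W\in\mathfrak m=\operatorname{Lie}(M)$. By Jacobi and \eqref{eq:XthetaX},
\[
[W,V]=[\theta V,[Y,V]]-[Y,[\theta V,V]]=T_VY+\kappa|V|^2Y,\qquad T_VY:=[\theta V,[Y,V]].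
\]
For $Y,Y'\in\mathfrak g_1$ invariance of $B$ gives $\langle T_VY,Y'\rangle=B([Y,V],[\theta V,\theta Y'])=\langle[Y,V],[Y',V]\rangle$. So $T_V$ is symmetric and nonnegative, $T_VV=0$, and $T_V$ preserves $V^\perp$. Hence $T_V+\kappa|V|^2$ is invertible on $V^\perp$, and $V^\perp\subset[\mathfrak m,V]$. Thus the orbits of $M$ on the unit sphere are open. As the sphere is connected, there is only one orbit.
\end{proof}

Fix a unit vector $V_0\in\mathfrak g_1$ and let $\sigma_0=\{\omega\}\cup\exp(\mathbb RV_0)o\cong\mathbb R\cup\{\infty\}$. Every $\mathbb R$-circle can be moved to $\sigma_0$ by $S$: move two of its points to $\omega$ and $o$; by Corollary~\ref{cor:Rcircles} it becomes $\{\omega\}\cup\exp(\mathbb RV)o$ for some $V$; now use Lemma~\ref{lem:sphere} and $m\exp(V)o=\exp(\operatorname{Ad}(m)V)o$ for $m\in M$ (if $\dim\mathfrak g_1=1$, nothing more is needed). So it suffices to extend every M\"obius map $f:\sigma_0\to\sigma_0$. The following M\"obius automorphisms preserve $\sigma_0$: the translations $\exp(tV_0)$; the elements of $A$, acting on $\sigma_0\setminus\omega\cong\mathbb R$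 as dilations; the extension of the isometry $(V,U)\mapsto(-V,U)$ of $(N,\rho)$, acting as $t\mapsto-t$; and an element exchanging $o$ and $\omega$, namely $w$ followed by an element of $M$ that brings the $\mathbb R$-circle $w\sigma_0\ni o,\omega$ back to $\sigma_0$ (again, if $\dim\mathfrak g_1=1$, $w$ itself will do). They generate a group transitive on $\sigma_0$, so we may assume $f(\omega)=\omega$. Then $f$ is a homothety of $\mathbb R$, that is, $t\mapsto\pm\lambda t+t_0$ with $\lambda>0$, and this is realized by the listed automorphisms. So Axiom 4 holds.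

\emph{Axiom 3 if $p=0$.} Then $X_S=\mathfrak g_1\cup\omega$ with $\rho$ Euclidean. Let $\sigma$ be an $\mathbb R$-circle, $\omega'\in\sigma$, $x\notin\sigma$. By an element of $S$ move $\omega'$ to $\omega$ and then, by a translation, the point of $\sigma$ closest to $x$ in $X_\omega$ to $o$. Now $\sigma=\{\omega\}\cup\mathbb RV$ with $\|V\|=1$, and $0\ne x\perp V$. In the metric \eqref{eq:inversion} of $X_o$ we have, for $t\ne0$,
\[
\rho_o(x,tV)=\frac{\sqrt{\|x\|^2+t^2}}{\|x\|\,|t|}>\frac1{\|x\|}=\rho_o(x,\omega).
\]
So $\psi(x,o)=\omega$, and Axiom 3 holds.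

\emph{Axiom 3 if $p>0$.} Lemma~\ref{lem:embedding} gives an isometric copy of $(\mathcal H,\rho)$ in $X_\omega=N$ in which $y_s$ corresponds to $\exp(sV)o$. In it consider the points $x$ and $y_s$ of Lemma~\ref{lem:axiom3}. By Corollary~\ref{cor:Rcircles}, $\sigma=\{\omega\}\cup\{y_s:s\in\mathbb R\}$ is an $\mathbb R$-circle, and $x\notin\sigma$. By Lemma~\ref{lem:axiom3}, $\psi(x,\omega)=o$, while $\rho_o(x,y_4)<\rho_o(x,\omega)$ in $X_o$. So $\psi(x,o)\ne\omega$, and Axiom 3 fails.

\emph{Axioms 1--4 together.} A compact Ptolemy space with at least two points that satisfies Axioms 1--4 contains an $\mathbb R$-circle, so it is M\"obius equivalent to some $X_S$, with $p=0$ by what was just shown. Then it is $(\mathfrak g_1,\|\cdot\|)\cup\omega$, that is, $\mathbb R^k\cup\{\infty\}$ with $k=\dim\mathfrak g_1\ge1$. Conversely, for $S=SO_0(k+1,1)$ we have $\mathfrak g_2=0$ and $\dim\mathfrak g_1=k$, so $\mathbb R^k\cup\{\infty\}$ is M\"obius equivalent to this $X_S$ and satisfies Axioms 1--4. This completes the proof of Theorem~B. \qed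

\begin{remark}
By the classification of the simple Lie algebras of real rank one ($\mathfrak{so}(n,1)$, $\mathfrak{su}(n,1)$, $\mathfrak{sp}(n,1)$, $\mathfrak f_{4(-20)}$), which is used nowhere else, the pairs $(k,p)$ in Theorem~A are $(k,0)$, $(2m,1)$, $(4m,3)$, $(8,7)$ with $k,m\ge1$. By Theorem~B all of them occur under Axioms 1, 2, 4, but only those with $p=0$ under Axioms 1--4. By Lemma~\ref{lem:embedding} the pair $(2,1)$ belongs to the space of Section~\ref{sec:example}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Helgason}
S.~Helgason, \emph{Differential Geometry, Lie Groups, and Symmetric Spaces}.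

\bibitem{Knapp}
A.~Knapp, \emph{Lie Groups Beyond an Introduction}.

\bibitem{MZ}
Montgomery and Zippin, \emph{Topological Transformation Groups}.

\bibitem{Steklov}
``Steklov Mathematical Institute Moscow State University'', \texttt{https://delone120.mi-ras.ru/delone120abstracts.pdf}.

\bibitem{Yamabe}
Yamabe, Ann. of Math. \textbf{58} (1953).

\end{thebibliography}

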